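\title{K\'atai's congruence conjecture for completely additive functions}

\begin{abstract}
Let $f_0,\dots,f_k$ be real-valued completely additive functions such that $f_0(n)+f_1(n+1)+\dots+f_k(n+k)$ is an integer for all sufficiently large $n$. We prove that every $f_j$ is integer-valued, for every $k\ge1$; this confirms a conjecture of K\'atai. Equivalently, every $(k+1)$-tuple of positive rationals is a coordinatewise product of tuples $(n,n+1,\dots,n+k)^{\pm1}$ with $n$ large. The solutions of the congruence are the characters of an explicit abelian group. We show that this group is finitely generated and that it has no quotient of prime order. Both steps combine an entropy decrement argument with theorems of Matom\"aki--Radziwi{\l}{\l} type on multiplicative functions in short intervals.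
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{N}=\{1,2,\dots\}$. A function $f$ from $\mathbb{N}$ to an abelian group is \emph{completely additive} if $f(mn)=f(m)+f(n)$ for all $m,n\in\mathbb{N}$. Then $f(1)=0$ and $f(n)=\sum_p v_p(n)f(p)$, where $v_p(n)$ is the exponent of the prime $p$ in $n$, and the values $f(p)$ may be prescribed freely. The functions $\log n$ and $v_p(n)$ are examples. Such a function sees only the factorization of its argument, and the factorizations of $n,n+1,\dots,n+k$ have little to do with one another. So one does not expect an identity to link the values of completely additive functions at consecutive integers.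

To make this precise, let $k\in\mathbb{N}$, let $f_0,\dots,f_k$ be real-valued completely additive functions, and consider the congruence
\begin{equation}\label{eq:cong}
f_0(n)+f_1(n+1)+\dots+f_k(n+k)\equiv0\pmod 1 .
\end{equation}
It holds for all $n$ if every $f_j$ is integer-valued. K\'atai conjectured the converse; the statement appears as Conjecture~II in \cite{source}.
\begin{quote}
\emph{If \eqref{eq:cong} holds for all $n\in\mathbb{N}$, then $f_j(n)\equiv0\pmod1$ for every $n\in\mathbb{N}$ and every $j$.}
\end{quote}
The case $k=3$ is known, by a result of K\'atai.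

A count supports the conjecture. The instances of \eqref{eq:cong} with $n\le x$ are about $x$ linear congruences in the unknowns $f_j(p)$ with $p\le x+k$, and there are only $(k+1)\pi(x+k)=o(x)$ unknowns. The count does not prove anything, and the following example shows where care is needed. For $f_0=-\log$, $f_1=\log$ and $f_j=0$ ($j\ge2$), the left side of \eqref{eq:cong} is $\log(1+1/n)$, which tends to $0$. Thus the congruence has nontrivial approximate solutions, and a proof has to tell exact solutions from approximate ones.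

We prove the conjecture for every $k$. It suffices that the congruence holds for large $n$.

\begin{theorem}\label{thm:main}
Let $k,N_0\in\mathbb{N}$ and let $f_0,\dots,f_k$ be real-valued completely additive functions such that \eqref{eq:cong} holds for all $n\ge N_0$. Then $f_j(n)\equiv0\pmod1$ for all $n\in\mathbb{N}$ and all $j$.
\end{theorem}

It is convenient to pass to $F_j(n)=e^{2\pi if_j(n)}$. These functions take values in the unit circle $S^1$ and are \emph{completely multiplicative}, that is, $F_j(mn)=F_j(m)F_j(n)$ for all $m,n$; the congruence becomes $\prod_jF_j(n+j)=1$. For functions of bounded order there is no difference between exact and approximate solutions, and the relation is needed only for most $n$. Let $\mu_N$ be the group of $N$-th roots of unity. A set $E\subset\mathbb{N}$ has \emph{logarithmic density zero} if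
\[
\frac1{\log x}\sum_{n\le x,\ n\in E}\frac1n\to0\qquad(x\to\infty).
\]

\begin{theorem}\label{thm:finite}
Let $k,N\in\mathbb{N}$, let $F_0,\dots,F_k:\mathbb{N}\to\mu_N$ be completely multiplicative, and suppose that $\prod_{j=0}^kF_j(n+j)=1$ for all $n$ outside a set $E$ of logarithmic density zero. Then $F_j\equiv1$ for all $j$.
\end{theorem}

The proof of Theorem~\ref{thm:main} gives a statement about rational numbers, from which versions for arbitrary groups follow.

\begin{theorem}\label{thm:group}
Let $k,N_0\in\mathbb{N}$.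
\begin{enumerate}
\item[(i)] Every $(r_0,\dots,r_k)\in\mathbb{Q}_{>0}^{k+1}$ is a finite coordinatewise product $\prod_t(n_t,n_t+1,\dots,n_t+k)^{\varepsilon_t}$ with $\varepsilon_t=\pm1$ and $n_t\ge N_0$.
\item[(ii)] If $\Gamma$ is an abelian group and $f_0,\dots,f_k:\mathbb{N}\to\Gamma$ are completely additive with $\sum_jf_j(n+j)=0$ for all $n\ge N_0$, then all $f_j=0$.
\item[(iii)] Let $\Gamma$ be an abelian group, let $f_0,\dots,f_k:\mathbb{N}\to\Gamma$ be completely additive, and let $s(n)=\sum_jf_j(n+j)$. Suppose that $\sum_{t=0}^dc_t\,s(n+t)=0$ for all $n\ge N_0$, with integers $c_t$ and $c_d=\pm1$. Then all $f_j=0$.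
\end{enumerate}
\end{theorem}

For instance, $(2,1)=(8,9)\cdot(2,3)^{-2}$ when $k=N_0=1$.

\begin{corollary}\label{cor:periodic}
Let $f_0,\dots,f_k$ be real-valued completely additive functions. If $\sum_jf_j(n+j)$ modulo $1$ is, for large $n$, periodic, or congruent to a real polynomial in $n$, then $f_j\equiv0\pmod1$ for all $j$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:group}(iii) with $\Gamma=\mathbb{R}/\mathbb{Z}$. For period $r$ let the $c_t$ be the coefficients of $T^r-1$. For a polynomial of degree $d$ let them be the coefficients of $(T-1)^{d+1}$, since the $(d+1)$-st difference of such a polynomial vanishes.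
\end{proof}

Two examples show the limits of these statements.

\begin{example}\label{ex:vp}
In Theorem~\ref{thm:finite}, logarithmic density zero cannot be replaced by a fixed positive bound on the density. Take $f_0=\frac12v_p$ and $f_j=0$ for $j\ge1$. The relation fails exactly when $v_p(n)$ is odd, and these $n$ have density $(1-\frac1p)(\frac1p+\frac1{p^3}+\cdots)=\frac1{p+1}$.
\end{example}

\begin{example}
In Theorem~\ref{thm:main}, ``all large $n$'' cannot be replaced by an arbitrary arithmetic progression. Let $f_0(2)=0$, $f_0(q)=0$ for primes $q\equiv1\pmod4$ and $f_0(q)=\frac12$ for primes $q\equiv3\pmod4$, and let $f_j=0$ for $j\ge1$. An integer $n\equiv1\pmod4$ has an even number of prime factors $q\equiv3\pmod 4$, counted with multiplicity, so \eqref{eq:cong} holds for all such $n$; yet $f_0(3)\not\equiv0\pmod1$.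
\end{example}

Section~\ref{sec:plan} treats $k=1$ by hand, reduces Theorems~\ref{thm:main} and~\ref{thm:group} to Theorem~\ref{thm:finite} and a finite generation statement (Proposition~\ref{prop:fg}), and explains the idea behind both. Sections~\ref{sec:tools}--\ref{sec:cubes} prepare the tools. Theorem~\ref{thm:finite} is proved in Section~\ref{sec:finite} and Proposition~\ref{prop:fg} in Section~\ref{sec:fg}.

\section{The case $k=1$ and the shape of the proof}\label{sec:plan}

\subsection{A direct argument for $k=1$, $N_0=1$}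
Suppose that $f_0(n)+f_1(n+1)\equiv0\pmod1$ for all $n\ge1$. Using the relation at $2m+1$ and at $m$, we get
\[
f_0(2m+1)\equiv-f_1(2)-f_1(m+1)\equiv f_0(m)-f_1(2),\qquad f_0(2m)=f_0(m)+f_0(2).
\]
By induction $f_0$ is determined modulo $1$ by $f_0(2)$ and $f_1(2)$, and then so is $f_1(n+1)\equiv-f_0(n)$. It remains to find these two values. The relation at $n=1$ gives $f_1(2)\equiv0$. The relations at $n=2$ and $n=8$ give $f_0(2)\equiv-f_1(3)$ and $3f_0(2)\equiv-2f_1(3)$, hence $f_0(2)\equiv0$. So both functions vanish modulo $1$.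

The argument has two parts: a recursion, which shows that a solution is determined by its values at finitely many primes, and a computation, which shows that these values vanish. The general proof has the same two parts. The recursion becomes Proposition~\ref{prop:fg} below. The computation is replaced by Theorem~\ref{thm:finite}, and a group-theoretic observation explains why solutions of finite order are the only ones that have to be excluded.

\subsection{The group of the relation}
Fix $k,N_0\in\mathbb{N}$. A \emph{solution} is a tuple $F=(F_0,\dots,F_k)$ of completely multiplicative functions $\mathbb{N}\to S^1$ with $\prod_jF_j(n+j)=1$ for all $n\ge N_0$.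

\begin{proposition}\label{prop:fg}
There is $B$ such that the following holds for every prime $p\ge B$. If $F$ is a solution with $F_i(q)=1$ for all $i$ and all primes $q<p$, then $F_i(p)=1$ for all $i$.
\end{proposition}

Let $\Lambda=(\mathbb{Q}_{>0}^\times)^{k+1}$ with coordinatewise multiplication. By unique factorization, $\Lambda$ is free abelian on the elements $q^{(j)}$ that have the prime $q$ in coordinate $j$ and $1$ elsewhere. Let $\Lambda_0\le\Lambda$ be generated by the tuples $(n,n+1,\dots,n+k)$ with $n\ge N_0$, and put $G=\Lambda/\Lambda_0$. A completely additive function $\mathbb{N}\to\Gamma$ extends uniquely to a homomorphism $\mathbb{Q}_{>0}^\times\to\Gamma$. Hence a tuple $(f_0,\dots,f_k)$ is the same as a homomorphism $\Lambda\to\Gamma$, $(r_0,\dots,r_k)\mapsto\sum_jf_j(r_j)$, and the relation $\sum_jf_j(n+j)=0$ $(n\ge N_0)$ says that it factors through $G$. In particular, solutions are the characters of $G$, that is, the homomorphisms $G\to S^1$.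

\begin{theorem}\label{thm:trivial}
The group $G$ is trivial.
\end{theorem}

\begin{proof}[Proof, assuming Theorem~\ref{thm:finite} and Proposition~\ref{prop:fg}]
Recall that a nontrivial abelian group has a nontrivial character: a nontrivial cyclic subgroup has one, and it extends to the whole group because $S^1$ is divisible. Let $G_B\le G$ be generated by the classes of the $q^{(j)}$ with $q<B$. A character of $G/G_B$ is a solution that is trivial at all primes $q<B$. By Proposition~\ref{prop:fg} and induction over the primes $p\ge B$, it is trivial at all primes. So $G/G_B$ has no nontrivial character, and $G=G_B$ is finitely generated.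

Suppose that $G$ is nontrivial. Being finitely generated, it is a finite direct sum of cyclic groups, so it has a quotient of prime order $\ell$. Composing with an isomorphism of this quotient onto $\mu_\ell$ gives a solution with values in $\mu_\ell$ in which some $F_j\not\equiv1$. This contradicts Theorem~\ref{thm:finite} with the finite set $E=\{n:n<N_0\}$.
\end{proof}

Finite generation cannot be dropped from the last paragraph: the group $\mathbb{Q}$ is nontrivial and, being divisible, has no quotient of prime order.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:group}]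
Part (i) of Theorem~\ref{thm:group} is the statement $\Lambda=\Lambda_0$. In part (ii) the $f_j$ define a homomorphism from the trivial group $G$ to $\Gamma$, so they vanish. Theorem~\ref{thm:main} is part (ii) for $\Gamma=\mathbb{R}/\mathbb{Z}$. For part (iii) put $g_m=\sum_{t+j=m}c_tf_j$ for $0\le m\le k+d$. These functions are completely additive, and
\[
\sum_{m=0}^{k+d}g_m(n+m)=\sum_{t=0}^dc_t\sum_{j=0}^kf_j(n+t+j)=0\qquad(n\ge N_0).
\]
By (ii) with $k+d$ in place of $k$, all $g_m=0$. For $0\le j\le k$ the function $g_{d+j}$ equals $c_df_j=\pm f_j$ plus an integer combination of the $f_{j'}$ with $j'>j$. Descending induction on $j$ gives $f_k=f_{k-1}=\dots=f_0=0$.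
\end{proof}

\subsection{Dilating the relation}\label{sub:dilate}
Both remaining statements rest on one observation. If a prime $q$ divides $n$, then multiplying the relation at $n/q$ by $\Phi(q)=\prod_jF_j(q)$ gives
\begin{equation}\label{eq:dilate}
F_0(n)F_1(n+q)\cdots F_k(n+kq)=\Phi(q).
\end{equation}
So the relation along consecutive integers yields relations along progressions of every prime step $q$, but only for starting points divisible by $q$.

To see what \eqref{eq:dilate} is good for, let $k=1$, let the values lie in $\mu_\ell$, and pretend that \eqref{eq:dilate} holds for \emph{all} $n$, for two primes $q<q'$. Dividing the two relations removes $F_0$: with $b=q'-q$ and $c=\Phi(q')/\Phi(q)$ we get $F_1(m+b)=cF_1(m)$ for $m>q$. Iterating $\ell$ times gives $F_1(m+\ell b)=F_1(m)$. For $m=\ell bm'$ this reads $F_1(m'+1)=F_1(m')$, so $F_1$ is eventually constant. Then $F_1(a)=F_1(an)/F_1(n)=1$ for every $a$, on taking $n$ large.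

Four things separate this from a proof.
\begin{enumerate}
\item The divisibility condition must be removed. The entropy decrement argument of Section~\ref{sec:entropy} does this at the price of errors: \eqref{eq:dilate} holds for most $n$, for half of the primes $q\in(P,2P]$, at suitable scales $P$ that we cannot choose.
\item For $k\ge2$, dividing two relations does not remove all but one of the functions. One needs $2^k$ primes arranged as the vertices of a cube (Sections~\ref{sec:cubes} and~\ref{sub:isolate}).
\item As the error tends to $0$ the scale $P$ grows, and the shift $b$ must not grow with it. The differences $q'-q$ fill a positive proportion of $(-P,P)$, so two of them differ by a bounded amount; this is the shift to use (Section~\ref{sub:bounded}).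
\item One obtains $F(m+1)=F(m)$ only for most $m$. The step from here to $F\equiv1$ uses a theorem on short intervals (Section~\ref{sub:rigid}).
\end{enumerate}
The entropy argument needs sequences with finitely many values. This is automatic in Theorem~\ref{thm:finite}. In Proposition~\ref{prop:fg} the values lie in $S^1$, and we apply the argument instead to the indicator of the set where some $F_i\ne1$.

\section{Notation and analytic tools}\label{sec:tools}

The letters $p,q$ denote primes, $\varphi$ is Euler's function, and $\pi_P=\pi(2P)-\pi(P)$ for $P\in\mathbb{N}$. We write $U\ll_kV$ if $|U|\le CV$ with $C$ depending only on $k$. A function $f$ is \emph{multiplicative} if $f(mn)=f(m)f(n)$ for coprime $m,n$.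

\subsection*{Primes}
By the prime number theorem, $\pi(x)\ll x/\log x$, and $\pi_P\ge P/(2\log P)$ for large $P$. Every prime in $(P,2P]$ divides $\binom{2P}P\le4^P$, so $\sum_{P<q\le2P}\log q\le3P$. Mertens' estimates state that $\sum_{p\le x}1/p=\log\log x+c+o(1)$ for a constant $c$, and $\sum_{p\le x}(\log p)/p=\log x+O(1)$. For $A>0$,
\begin{equation}\label{eq:phi}
\sum_{v\le V}\Big(\frac v{\varphi(v)}\Big)^A\ll_AV .
\end{equation}
Indeed $(v/\varphi(v))^A=\sum_{d\mid v}g(d)$, where $g$ is multiplicative, supported on squarefree numbers, and $0\le g(p)=(1-1/p)^{-A}-1\ll_A1/p$; so the sum is at most $V\prod_p(1+g(p)/p)$. The Brun--Titchmarsh inequality in the form of Montgomery and Vaughan states that for $(a,m)=1$ and $y>m$ the number of primes $\le y$ congruent to $a$ modulo $m$ satisfies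
\begin{equation}\label{eq:BT}
\pi(y;m,a)\le\frac{2y}{\varphi(m)\log(y/m)} .
\end{equation}
The Vinogradov--Korobov--Richert bound for the zeta function is
\begin{equation}\label{eq:VK}
|\zeta(\sigma+iu)|\ll(\log|u|)^{2/3}\qquad(1\le\sigma\le2,\ |u|\ge2).
\end{equation}
We also need the upper bound sieve for prime tuples.

\begin{theorem}[{\cite[Theorem 2.3]{HR}}]\label{thm:sieve}
Let $a_1,\dots,a_g$ be distinct integers, $\Delta=\prod_{i<j}(a_i-a_j)$, and let $\rho(p)$ be the number of residue classes modulo $p$ occupied by the $-a_i$. Suppose that $\rho(p)<p$ for all $p$. Then for $2\le y\le x$ the number of $d\in(x-y,x]$ with all $d+a_i$ prime is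
\[
\ll_g\frac y{(\log y)^g}\prod_{p\mid\Delta}\Big(1-\frac1p\Big)^{\rho(p)-g}\le\frac y{(\log y)^g}\Big(\frac{|\Delta|}{\varphi(|\Delta|)}\Big)^g .
\]
\end{theorem}

\subsection*{Multiplicative functions in short intervals}
The first theorem says that a real multiplicative function has, in almost all short intervals, about the same mean as in a long interval.

\begin{theorem}[{\cite[Theorem 1]{MR}}]\label{thm:MR}
There are absolute constants $C,C'$ such that for every multiplicative $f:\mathbb{N}\to[-1,1]$, $2\le h\le X$ and $\delta>0$,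
\begin{equation}\label{eq:MR}
\Big|\frac1h\sum_{x\le n\le x+h}f(n)-\frac1X\sum_{X\le n\le2X}f(n)\Big|\le\delta+C'\frac{\log\log h}{\log h}
\end{equation}
for all but at most $CX\Big(\frac{(\log h)^{1/3}}{\delta^2h^{\delta/25}}+\frac1{\delta^2(\log X)^{1/50}}\Big)$ integers $x\in[X,2X]$.
\end{theorem}

Taking $\delta=\eta/2$, then $h$ large, then $X$ large, we obtain the form that we use.

\begin{corollary}\label{cor:MR}
For each $\eta>0$ there is $h_1(\eta)$, and for each $h\ge h_1(\eta)$ there is $X_1(\eta,h)$, such that for $X\ge X_1(\eta,h)$ and every multiplicative $f:\mathbb{N}\to[-1,1]$ the left side of \eqref{eq:MR} is at most $\eta$ for all but $\eta X$ integers $x\in[X,2X]$.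
\end{corollary}

The second theorem says that a complex multiplicative function has small means in almost all short intervals unless it resembles $n^{it}$ at the primes. The resemblance is measured by
\[
M(f;X)=\inf_{|t|\le X}\sum_{p\le X}\frac{1-\operatorname{Re}f(p)p^{-it}}p .
\]

\begin{theorem}[{\cite[Theorem A.1]{MRT}}]\label{thm:MRT}
For multiplicative $f:\mathbb{N}\to\mathbb{C}$ with $|f|\le1$, $X\ge h\ge10$ and $M=M(f;X)$,
\begin{equation}\label{eq:MRT}
\frac1X\int_X^{2X}\Big|\frac1h\sum_{x\le n\le x+h}f(n)\Big|^2dx\ll(1+M)e^{-M}+\frac{(\log\log h)^2}{(\log h)^2}+\frac1{(\log X)^{1/50}} .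
\end{equation}
\end{theorem}

\begin{corollary}\label{cor:MRT}
There are absolute constants $h_0\in\mathbb{N}$, $X_0$ and $A_0$ such that, if $X\ge X_0$ and the left side of \eqref{eq:MRT} with $h=h_0$ is at least $\frac12$, then $M(f;X)\le A_0$.
\end{corollary}

\begin{proof}
Choose $h_0$, then $X_0$, so that the last two terms of \eqref{eq:MRT}, with the implied constant, contribute at most $\frac14$. Then $(1+M)e^{-M}\gg1$, which bounds $M$.
\end{proof}

\subsection*{Sets of logarithmic density zero}

\begin{lemma}\label{lem:logdens}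
Let $E\subset\mathbb{N}$ have logarithmic density zero, let $c\in\mathbb{Z}$, $a\in\mathbb{N}$ and $\delta>0$.
\begin{enumerate}
\item[(a)] The sets $(E+c)\cap\mathbb{N}$, $\{am:m\in E\}$ and $\{m:am\in E\}$ have logarithmic density zero, and so does a finite union of sets of logarithmic density zero.
\item[(b)] There are arbitrarily large integers $X$ with $|E\cap[X,2X]|\le\delta X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The weight $1/n$ changes by a bounded factor under each of these maps: $1/(n+c)\le(1+|c|)/n$ if $n,n+c\ge1$, and $1/m=a/(am)$. Also $\log(ax)\sim\log x$.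
(b) Otherwise $\sum_{n\in E\cap[2^i,2^{i+1}]}1/n\ge\delta/2$ for all $i\ge i_0$. Each $n$ lies in at most two of these blocks, so $\sum_{n\in E,\,n\le2^I}1/n\ge(I-i_0)\delta/4$, which is not $o(I)$.
\end{proof}

\section{Removing a divisibility condition by entropy}\label{sec:entropy}

\subsection{Limit processes}
Statements about ``most $n$'' become cleaner in the limit, where the errors vanish and translation invariance is exact. We record, for a random integer $n$, the values of a sequence near $n$ and the residues of $n$ modulo all primes.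

Let $\mathcal{A}$ be a finite set and $\mathcal{R}=\prod_q\mathbb{Z}/q\mathbb{Z}$, the product over all primes. A random element $(\mathbf{a},\mathbf{z})=\big((\mathbf{a}(h))_{h\in\mathbb{Z}},(\mathbf{z}_q)_q\big)$ of $\mathcal{A}^{\mathbb{Z}}\times\mathcal{R}$ is \emph{stationary} if it has the same law as $\big((\mathbf{a}(h+1))_h,(\mathbf{z}_q+1)_q\big)$. A subset of $\mathcal{A}^{\mathbb{Z}}\times\mathcal{R}$ is \emph{local} if membership depends on finitely many coordinates. For a finite set of primes, adding $1$ in each coordinate acts transitively on $\prod_q\mathbb{Z}/q\mathbb{Z}$ by the Chinese remainder theorem. Hence, for a stationary process, the residues $\mathbf{z}_q$ are independent and uniformly distributed.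

\begin{lemma}\label{lem:limit}
Let $a_\nu:\mathbb{N}\to\mathcal{A}$ $(\nu=1,2,\dots)$ be sequences, extended to $\mathbb{Z}$ by a fixed letter, and let $1\le y_\nu<x_\nu$ with $\log(x_\nu/y_\nu)\to\infty$. Let $\mathbf{n}_\nu$ be a random integer in $[y_\nu,x_\nu]$ with $\mathbb{P}(\mathbf{n}_\nu=n)=1/(Z_\nu n)$, where $Z_\nu=\sum_{y_\nu\le n\le x_\nu}1/n=\log(x_\nu/y_\nu)+O(1)$. Then there are a subsequence and a stationary process $(\mathbf{a},\mathbf{z})$ such that, for every local set $D$,
\[
\mathbb{P}\Big(\big((a_\nu(\mathbf{n}_\nu+h))_h,(\mathbf{n}_\nu\bmod q)_q\big)\in D\Big)\to\mathbb{P}\big((\mathbf{a},\mathbf{z})\in D\big)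
\]
along the subsequence.
\end{lemma}

\begin{proof}
There are countably many local sets, so by a diagonal argument all the probabilities on the left converge along a subsequence. The limits form a consistent family of finite-dimensional distributions, and Kolmogorov's extension theorem gives $(\mathbf{a},\mathbf{z})$. Shifting the recorded data amounts to replacing $\mathbf{n}_\nu$ by $\mathbf{n}_\nu+1$. For every set $D'\subset\mathbb{Z}$,
\[
|\mathbb{P}(\mathbf{n}_\nu+1\in D')-\mathbb{P}(\mathbf{n}_\nu\in D')|\le\frac1{Z_\nu}\Big(2+\sum_{n\ge2}\Big(\frac1{n-1}-\frac1n\Big)\Big)=\frac3{Z_\nu}\to0,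
\]
where the term $2$ accounts for the two endpoints. So the limit law and its shift agree on local sets, and hence they are equal.
\end{proof}

We call $(\mathbf{a},\mathbf{z})$ a \emph{limit process} of the $a_\nu$. The event $\mathbf{z}_q=0$ is the limit of the event $q\mid\mathbf{n}_\nu$.

\subsection{Facts on entropy}
Let $X,Y,X_1,\dots$ be random variables with finitely many values. The entropy is $\mathbb{H}(X)=-\sum_x\mathbb{P}(X=x)\log\mathbb{P}(X=x)\ge0$, the conditional entropy is $\mathbb{H}(X|Y)=\mathbb{H}(X,Y)-\mathbb{H}(Y)$, and the mutual information is $\mathbb{I}(X;Y)=\mathbb{H}(X)-\mathbb{H}(X|Y)$. We use the standard inequalities $\mathbb{H}(X)\le\mathbb{H}(X,Y)$ and $\mathbb{H}(X_1,\dots,X_m|Y)\le\sum_j\mathbb{H}(X_j|Y)$. For probability measures $\varrho,U$ on a finite set, with $U>0$, the divergence is $D(\varrho\|U)=\sum_y\varrho(y)\log(\varrho(y)/U(y))$. If $U$ is the law of $Y$ and $\varrho_x$ is its conditional law given $X=x$, expanding the definitions gives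
\begin{equation}\label{eq:info}
\mathbb{I}(X;Y)=\sum_x\mathbb{P}(X=x)D(\varrho_x\|U).
\end{equation}
The \emph{Gibbs inequality} states that for every real function $g$,
\begin{equation}\label{eq:gibbs}
\mathbb{E}_\varrho\,g\le D(\varrho\|U)+\log\mathbb{E}_U\,e^{g};
\end{equation}
it follows from Jensen's inequality, since $\mathbb{E}_\varrho g-D(\varrho\|U)=\mathbb{E}_\varrho\log(e^gU/\varrho)\le\log\mathbb{E}_\varrho(e^gU/\varrho)$. \emph{Hoeffding's lemma} states that a random variable $W$ with mean zero and values in an interval of length $w$ satisfies $\log\mathbb{E}\,e^{\lambda W}\le\lambda^2w^2/8$ for real $\lambda$.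

\subsection{The entropy decrement}
The starting points divisible by $q$ form a proportion $1/q$ of all integers, and the sequence might behave differently there. The following proposition, proved by Tao's entropy decrement method, shows that it cannot do so at all scales. A block of the sequence that carried much information about the residues modulo the primes in $(P,2P]$ would let us describe longer blocks more cheaply: one pays once for the residues and saves on every block. The entropy per letter would drop by about $1/\log P$, and these drops add up to a divergent series.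

\begin{proposition}\label{prop:entropy}
Let $(\mathbf{a},\mathbf{z})$ be stationary on $\mathcal{A}^{\mathbb{Z}}\times\mathcal{R}$ with $\mathcal{A}$ finite, let $J\ge1$ and $0<\varepsilon<1$. There are arbitrarily large integers $P$ such that for all functions $\psi_q:\mathcal{A}^{J+1}\to[0,1]$ $(P<q\le2P)$,
\[
\sum_{P<q\le2P}\Big|\mathbb{E}\,\psi_q\big(\mathbf{a}(0),\mathbf{a}(q),\dots,\mathbf{a}(Jq)\big)\big(q1_{\mathbf{z}_q=0}-1\big)\Big|\le3\varepsilon\pi_P .
\]
\end{proposition}

Since $\mathbb{P}(\mathbf{z}_q=0)=1/q$, the $q$-th term is the difference between the mean of $\psi_q$ conditioned on $\mathbf{z}_q=0$ and its unconditional mean.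

\begin{proof}
For $L\in\mathbb{N}$ let $X_L=(\mathbf{a}(1),\dots,\mathbf{a}(L))$ and $\alpha(L)=\mathbb{H}(X_L)/L\ge0$. For $P\in\mathbb{N}$ let $Y_P=(\mathbf{z}_q)_{P<q\le2P}$ and $L=L(P)=(2J+1)P$. The law $U$ of $Y_P$ is uniform on $\prod_{P<q\le2P}\mathbb{Z}/q\mathbb{Z}$, so $\mathbb{H}(Y_P)=\sum_{P<q\le2P}\log q\le3P\le L$.

\emph{Step 1: there are arbitrarily large $P$ with $\mathbb{I}(X_L;Y_P)\le\varepsilon^2\pi_P$.} Split $X_{mL}$ into the blocks $X^{(j)}=(\mathbf{a}(jL+1),\dots,\mathbf{a}((j+1)L))$, $0\le j<m$. By stationarity $(X^{(j)},Y_P+jL)$ has the law of $(X_L,Y_P)$, and $Y_P+jL$ is a bijective function of $Y_P$. So $\mathbb{H}(X^{(j)}|Y_P)=\mathbb{H}(X_L|Y_P)$, and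
\[
\mathbb{H}(X_{mL})\le\mathbb{H}(Y_P)+\mathbb{H}(X_{mL}|Y_P)\le L+m\,\mathbb{H}(X_L)-m\,\mathbb{I}(X_L;Y_P).
\]
Dividing by $mL$ gives $\alpha(mL)\le\alpha(L)-\mathbb{I}(X_L;Y_P)/L+1/m$.

Suppose that $\mathbb{I}(X_L;Y_P)>\varepsilon^2\pi_P$ for all $P\ge P_0$, where $P_0\ge3$ is so large that $\pi_P\ge P/(2\log P)$ for $P\ge P_0$. Put $\gamma=\varepsilon^2/(4(2J+1))$. Then $\mathbb{I}(X_L;Y_P)/L>2\gamma/\log P$, and for $m=\lceil(\log P)/\gamma\rceil$ we get $\alpha(L(mP))\le\alpha(L(P))-\gamma/\log P$. Define $P_{i+1}=m_iP_i$ with $m_i=\lceil\lambda_i/\gamma\rceil$ and $\lambda_i=\log P_i\ge1$. Since $\alpha\ge0$, summation gives $\sum_i\gamma/\lambda_i\le\alpha(L(P_0))<\infty$. On the other hand $m_i\le(1+1/\gamma)\lambda_i$, so $\lambda_{i+1}\le\lambda_i+\log\lambda_i+C$ with $C=\log(1+1/\gamma)$. Choose $K\ge\lambda_0/(2\log2)$ so large that $(K-2)\log2\ge\log K+C$. We claim that $\lambda_i\le K(i+2)\log(i+2)$ for all $i\ge0$. This holds for $i=0$, and if it holds for $i$, then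
\[
\log\lambda_i+C\le\log K+C+2\log(i+2)\le K\log(i+2)\le K(i+3)\log(i+3)-K(i+2)\log(i+2),
\]
so it holds for $i+1$. Hence $\sum_i1/\lambda_i=\infty$, a contradiction.

\emph{Step 2: small information implies small correlation.} Take $P$ as in Step 1. By stationarity the $q$-th expectation does not change if we shift by $s$. Averaging over $1\le s\le P$, we see that it equals $\mathbb{E}\,g_q(X_L,\mathbf{z}_q)$, where
\[
g_q(x,y)=\frac1P\sum_{s=1}^P\psi_q(x_s,x_{s+q},\dots,x_{s+Jq})\big(q1_{y+s\equiv0\ (q)}-1\big);
\]
all indices are at most $P+2JP=L$. The purpose of the average is to make the function bounded: since $q>P$, at most one $s$ has $y+s\equiv0\pmod q$, so $-1\le g_q\le q/P\le2$. For fixed $x$, the mean of $g_q(x,y)$ over $y\in\mathbb{Z}/q\mathbb{Z}$ is $0$. Let $\theta_q=\pm1$ be the sign of $\mathbb{E}\,g_q(X_L,\mathbf{z}_q)$. Under $U$ the coordinates $y_q$ are independent, so Hoeffding's lemma with $w=3$ gives $\log\mathbb{E}_U\exp\big(\varepsilon\sum_q\theta_qg_q(x,y_q)\big)\le\frac98\varepsilon^2\pi_P$ for each $x$. By \eqref{eq:gibbs} with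 $\varrho=\varrho_x$, the law of $Y_P$ given $X_L=x$,
\[
\varepsilon\,\mathbb{E}\Big[\sum_q\theta_qg_q(x,\mathbf{z}_q)\,\Big|\,X_L=x\Big]\le D(\varrho_x\|U)+\tfrac98\varepsilon^2\pi_P .
\]
Averaging over $x$ and using \eqref{eq:info} and Step 1, we get $\varepsilon\sum_q|\mathbb{E}\,g_q(X_L,\mathbf{z}_q)|\le(1+\frac98)\varepsilon^2\pi_P$.
\end{proof}

We use the proposition in one way: a pattern of step $q$ that never occurs at multiples of $q$ is rare everywhere.

\begin{corollary}\label{cor:entropy}
Let $(\mathbf{a},\mathbf{z})$ and $J$ be as in Proposition~\ref{prop:entropy}. For each prime $q$ let $\Psi_q\subset\mathcal{A}^{J+1}$, and let $\mathcal{B}_q$ be the event $(\mathbf{a}(0),\mathbf{a}(q),\dots,\mathbf{a}(Jq))\in\Psi_q$. Suppose that $\mathbb{P}(\mathcal{B}_q\text{ and }\mathbf{z}_q=0)=0$ for all $q$. Then for every $\varepsilon\in(0,1)$ there are arbitrarily large $P$ and a set $\mathcal{Q}$ of primes in $(P,2P]$ with $|\mathcal{Q}|\ge\pi_P/2$ and $\mathbb{P}(\mathcal{B}_q)\le\varepsilon$ for $q\in\mathcal{Q}$.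
\end{corollary}

\begin{proof}
For $\psi_q=1_{\Psi_q}$ the $q$-th expectation in Proposition~\ref{prop:entropy} is $-\mathbb{P}(\mathcal{B}_q)$. With $\varepsilon/6$ in place of $\varepsilon$ we get $\sum_q\mathbb{P}(\mathcal{B}_q)\le\frac\varepsilon2\pi_P$, so at most $\pi_P/2$ primes have $\mathbb{P}(\mathcal{B}_q)>\varepsilon$.
\end{proof}

\section{Cubes of primes}\label{sec:cubes}

Corollary~\ref{cor:entropy} gives no control over the set $\mathcal{Q}$ beyond its size. We show that any such set contains $k$-dimensional cubes $\{d+\omega\cdot b:\omega\in\{0,1\}^k\}$, where $\omega\cdot b=\sum_l\omega_lb_l$, for a positive proportion of all side vectors $b$. H\"older's inequality gives many cubes; the sieve shows that they are not concentrated on few $b$.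

Let $g=2^k$. For $b\in\mathbb{Z}^k$ let $N_P(b)$ be the number of $d\in\mathbb{Z}$ such that $d+\omega\cdot b$ is a prime in $(P,2P]$ for all $\omega\in\{0,1\}^k$. If $N_P(b)>0$ then $b\in(-P,P)^k$. Call $b$ \emph{nondegenerate} if the $g$ numbers $\omega\cdot b$ are distinct, that is, if $\lambda(b)\ne0$ for each of the $R=\binom g2$ linear forms $\lambda(b)=(\omega-\omega')\cdot b$, one for each unordered pair $\omega\ne\omega'$. Each form has coefficients in $\{-1,0,1\}$, not all zero, so on $(-P,P)^k\cap\mathbb{Z}^k$ it satisfies $|\lambda(b)|\le kP$ and takes each value at most $(2P)^{k-1}$ times.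

\begin{lemma}\label{lem:second}
For $P\ge P_0(k)$,
\[
\sum_{b\text{ nondegenerate}}N_P(b)^2\ll_k\frac{P^{k+2}}{(\log P)^{2g}} .
\]
\end{lemma}

\begin{proof}
Let $P>g$ and let $b$ be nondegenerate. Consider the shifts $\omega\cdot b$ in Theorem~\ref{thm:sieve}. If $\rho(p)=p$ for some $p$, then $p\le g<P$, and for every $d$ some $d+\omega\cdot b$ is divisible by $p$ and so is not a prime in $(P,2P]$; thus $N_P(b)=0$. Otherwise Theorem~\ref{thm:sieve} applies with $x=2P$, $y=P$ and $|\Delta|=\prod_\lambda|\lambda(b)|$. The function $u(v)=v/\varphi(v)=\prod_{p\mid v}(1-1/p)^{-1}$ satisfies $u(vv')\le u(v)u(v')$, so $N_P(b)\ll_kP(\log P)^{-g}\prod_\lambda u(|\lambda(b)|)^g$. By H\"older's inequality and \eqref{eq:phi},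
\[
\sum_b\prod_\lambda u(|\lambda(b)|)^{2g}\le\prod_\lambda\Big(\sum_bu(|\lambda(b)|)^{2gR}\Big)^{1/R}\le2(2P)^{k-1}\sum_{v\le kP}u(v)^{2gR}\ll_kP^k,
\]
where $b$ runs over the nondegenerate vectors in $(-P,P)^k$.
\end{proof}

\begin{lemma}\label{lem:cubes}
There is $c_0=c_0(k)>0$ such that the following holds for $P\ge P_0(k)$. Let $\mathcal{Q}$ be a set of primes in $(P,2P]$ with $|\mathcal{Q}|\ge\pi_P/2$, and let $\mathcal{T}$ be the set of nondegenerate $b\in(-P,P)^k$ for which some $d$ has $d+\omega\cdot b\in\mathcal{Q}$ for all $\omega$. Then $|\mathcal{T}|\ge c_0P^k$.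
\end{lemma}

\begin{proof}
For $D\subset(P,2P]\cap\mathbb{Z}$ and $m\ge0$ let $C_m(D)$ be the number of $(d,b)\in\mathbb{Z}\times\mathbb{Z}^m$ with $d+\omega\cdot b\in D$ for all $\omega\in\{0,1\}^m$. We claim that $C_m(D)\ge|D|^{2^m}/(2P)^{2^m-m-1}$. For $m=0$ this is $C_0(D)=|D|$. Let $m\ge1$ and $D_t=D\cap(D-t)$. Fixing the last side $b_m=t$ gives $C_m(D)=\sum_{|t|<P}C_{m-1}(D_t)$, and $\sum_{|t|<P}|D_t|=|D|^2$. By induction and H\"older's inequality over fewer than $2P$ values of $t$,
\[
C_m(D)\ge\frac{\sum_t|D_t|^{2^{m-1}}}{(2P)^{2^{m-1}-m}}\ge\frac{|D|^{2^m}}{(2P)^{2^{m-1}-m}(2P)^{2^{m-1}-1}},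
\]
which is the claim. Since $|\mathcal{Q}|\ge P/(4\log P)$, we get $C_k(\mathcal{Q})\gg_kP^{k+1}/(\log P)^g$. There are at most $R(2P)^{k-1}$ degenerate $b$, each with at most $P$ values of $d$, so they contribute $O_k(P^k)$, which is of smaller order. Hence $\sum_{b\in\mathcal{T}}N_P(b)\gg_kP^{k+1}/(\log P)^g$. By the Cauchy--Schwarz inequality and Lemma~\ref{lem:second},
\[
|\mathcal{T}|\ge\frac{\big(\sum_{b\in\mathcal{T}}N_P(b)\big)^2}{\sum_{b\in\mathcal{T}}N_P(b)^2}\gg_kP^k .\qedhere
\]
\end{proof}

\section{Solutions of finite order}\label{sec:finite}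

We prove Theorem~\ref{thm:finite}. Suppose that some $F_j\not\equiv1$. The values of all the $F_j$ generate a cyclic group of some order $N'>1$. Let $\ell$ be a prime divisor of $N'$ and replace each $F_j$ by $F_j^{N'/\ell}$. The new functions take values in $\mu_\ell$ and satisfy the relation outside $E$. They are not all trivial, since otherwise the group would have order dividing $N'/\ell$. So it suffices to prove the theorem for $F_j:\mathbb{N}\to\mu_\ell$ with $\ell$ prime. Fix $i\in\{0,\dots,k\}$. We show in Sections~\ref{sub:prog}--\ref{sub:const} that $F_i(m+1)=F_i(m)$ outside a set of logarithmic density zero, and in Section~\ref{sub:rigid} that this forces $F_i\equiv1$.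

\subsection{The relation along progressions}\label{sub:prog}
Let $x_\nu\to\infty$ be an arbitrary sequence. Apply Lemma~\ref{lem:limit} with $y_\nu=1$ and $\mathcal{A}=\mu_\ell^{k+1}$ to the sequence $n\mapsto(F_0(n),\dots,F_k(n))$, and write the limit process as $(\mathbf{a},\mathbf{z})$ with $\mathbf{a}=(\mathbf{a}_0,\dots,\mathbf{a}_k)$. Let $\mathcal{B}_q$ be the event $\prod_j\mathbf{a}_j(jq)\ne\Phi(q)$. The dilated relation \eqref{eq:dilate} holds whenever $q\mid n$ and $n/q\notin E$, and $\{qm:m\in E\}$ has logarithmic density zero by Lemma~\ref{lem:logdens}(a). Hence $\mathbb{P}(\mathcal{B}_q\text{ and }\mathbf{z}_q=0)=0$. This is the only place where the hypothesis of the theorem is used. By Corollary~\ref{cor:entropy} with $J=k$ and by stationarity, for every $\varepsilon\in(0,1)$ there are arbitrarily large $P$ and a set $\mathcal{Q}$ of at least $\pi_P/2$ primes in $(P,2P]$ such that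
\begin{equation}\label{eq:prog}
\mathbb{P}\Big(\prod_{j=0}^k\mathbf{a}_j(n+jq)\ne\Phi(q)\Big)\le\varepsilon\qquad(q\in\mathcal{Q},\ n\in\mathbb{Z}).
\end{equation}

\subsection{Isolating one function}\label{sub:isolate}
In \eqref{eq:prog} both $n$ and $q$ are free. Replacing $(n,q)$ by $(n-lt,q+t)$ leaves $n+lq$ fixed, so dividing the two relations removes $\mathbf{a}_l$. To remove all $\mathbf{a}_l$ with $l\ne i$ we do this in $k$ directions at once. For $k=2$ and $i=0$, take primes $q_\omega=d+\omega_1b_1+\omega_2b_2$ in $\mathcal{Q}$ and $n_\omega=-\omega_1b_1-2\omega_2b_2$: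
\[
\begin{array}{c|ccc|c}
\omega&n_\omega&n_\omega+q_\omega&n_\omega+2q_\omega&\text{exponent}\\\hline
(0,0)&0&d&2d&+1\\
(1,0)&-b_1&d&2d+b_1&-1\\
(0,1)&-2b_2&d-b_2&2d&-1\\
(1,1)&-b_1-2b_2&d-b_2&2d+b_1&+1
\end{array}
\]
In the product of the four relations with these exponents, each argument of $\mathbf{a}_1$ and of $\mathbf{a}_2$ appears once with each sign. What remains is a second difference of $\mathbf{a}_0$ with steps $-b_1$ and $-2b_2$.

In general let $\mathcal{L}=\{0,\dots,k\}\setminus\{i\}$. For $h=(h_l)_{l\in\mathcal{L}}\in\mathbb{Z}^{\mathcal{L}}$ define the multiplicative difference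
\[
\partial_h\mathbf{a}_i(m)=\prod_{\omega\in\{0,1\}^{\mathcal{L}}}\mathbf{a}_i(m+\omega\cdot h)^{(-1)^{|\omega|}},\qquad|\omega|=\sum_l\omega_l .
\]
Call $h$ \emph{$\kappa$-good} if there is a constant $c\in\mu_\ell$ with $\mathbb{P}(\partial_h\mathbf{a}_i(0)\ne c)\le\kappa$. By stationarity the same bound then holds at every $m\in\mathbb{Z}$.

\begin{lemma}\label{lem:isolate}
Let $\varepsilon,P,\mathcal{Q}$ be as in \eqref{eq:prog}, and let $\mathcal{T}$ be the set of Lemma~\ref{lem:cubes}, with coordinates indexed by $\mathcal{L}$. Then $((i-l)b_l)_{l\in\mathcal{L}}$ is $2^k\varepsilon$-good for every $b\in\mathcal{T}$.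
\end{lemma}

\begin{proof}
Choose $d$ with $q_\omega=d+\sum_l\omega_lb_l\in\mathcal{Q}$ for all $\omega$, and put $n_\omega=-id-\sum_ll\omega_lb_l$. Then
\[
n_\omega+jq_\omega=(j-i)d+\sum_{l\in\mathcal{L}}(j-l)\omega_lb_l .
\]
Outside an event of probability at most $2^k\varepsilon$, the relation in \eqref{eq:prog} holds at all $(n_\omega,q_\omega)$. Multiply these relations with exponents $(-1)^{|\omega|}$. For $j\ne i$ the argument of $\mathbf{a}_j$ does not depend on $\omega_j$, so the factors cancel in pairs $\omega_j=0,1$. For $j=i$ the argument is $\omega\cdot h$ with $h_l=(i-l)b_l$. Hence $\partial_h\mathbf{a}_i(0)=\prod_\omega\Phi(q_\omega)^{(-1)^{|\omega|}}$, a constant.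
\end{proof}

\subsection{Bounded steps}\label{sub:bounded}
The tuples in Lemma~\ref{lem:isolate} have size about $P$, and $P$ depends on $\varepsilon$. To let $\varepsilon\to0$ we need one tuple that is good for every $\varepsilon$. Good tuples can be subtracted in one coordinate at a time.

\begin{lemma}\label{lem:calculus}
Fix all coordinates of $h$ but one, and let $h[t]$ be the tuple with the remaining coordinate equal to $t$. If $h[t]$ is $\kappa$-good and $h[t']$ is $\kappa'$-good, then $h[t-t']$ is $(\kappa+\kappa')$-good, $h[-t]$ is $\kappa$-good, and $h[rt]$ is $r\kappa$-good for $r\in\mathbb{N}$.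
\end{lemma}

\begin{proof}
Let $\mathbf{g}$ be the $(k-1)$-fold difference of $\mathbf{a}_i$ in the fixed coordinates (so $\mathbf{g}=\mathbf{a}_i$ if $k=1$), and put $\mathbf{D}_t(m)=\partial_{h[t]}\mathbf{a}_i(m)=\mathbf{g}(m)/\mathbf{g}(m+t)$. Then
\[
\mathbf{D}_{t-t'}(0)=\frac{\mathbf{D}_t(-t')}{\mathbf{D}_{t'}(-t')},\qquad\mathbf{D}_{-t}(0)=\mathbf{D}_t(-t)^{-1},\qquad\mathbf{D}_{rt}(0)=\prod_{s=0}^{r-1}\mathbf{D}_t(st),
\]
and the claims follow from stationarity and the union bound.
\end{proof}

Let $c_0=c_0(k)$ be as in Lemma~\ref{lem:cubes}, and put $K=2^{k+2}4^k/c_0$ and $Q=k!\,\lfloor K\rfloor!$. The number $Q$ depends only on $k$.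

\begin{lemma}\label{lem:Q}
For every $\varepsilon\in(0,1)$ the tuple $(Q,\dots,Q)$ is $(2Q)^k2^k\varepsilon$-good.
\end{lemma}

\begin{proof}
Take $P,\mathcal{Q}$ as in \eqref{eq:prog} with $P$ large in terms of $k$. Write $\mathcal{L}=\{l_1,\dots,l_k\}$, $b_s=b_{l_s}$ and $\gamma_s=c_04^{-s}$. We show by induction on $0\le s\le k$ that there is a set $\mathcal{T}_s\subset(-P,P)^{k-s}\cap\mathbb{Z}^{k-s}$ with $|\mathcal{T}_s|\ge\gamma_sP^{k-s}$ such that
\[
\big(Q,\dots,Q,(i-l_{s+1})b_{s+1},\dots,(i-l_k)b_k\big)\ \text{ is }(2Q)^s2^k\varepsilon\text{-good for }(b_{s+1},\dots,b_k)\in\mathcal{T}_s .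
\]
For $s=k$ this says that $\mathcal{T}_k$ contains the empty tuple, which is the lemma. For $s=0$ take $\mathcal{T}_0=\mathcal{T}$, by Lemmas~\ref{lem:cubes} and~\ref{lem:isolate}.

Let $s<k$ and let $\mathcal{T}_s$ be given. Partition it into fibers according to $(b_{s+2},\dots,b_k)$. There are at most $(2P)^{k-s-1}$ fibers, so those of size less than $\gamma_sP/2^{k-s}$ contain at most $\gamma_sP^{k-s}/2$ elements in total. The other fibers contain at least $\gamma_sP^{k-s}/2$ elements, at most $2P$ each, so there are at least $\frac14\gamma_sP^{k-s-1}$ of them. Let $\mathcal{T}_{s+1}$ be the set of their base points. Consider such a fiber, of size $n\ge\gamma_sP/2^{k-s}$; for large $P$ we have $n\ge2$. Its values $b_{s+1}$ lie in an interval of length $2P$, so two of them differ by an integer $t$ with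
\[
1\le t\le\frac{2P}{n-1}\le\frac{4P}n\le\frac{2^{k+2}}{\gamma_s}\le K .
\]
By Lemma~\ref{lem:calculus}, putting $(i-l_{s+1})t$ in place $s+1$ gives a $2(2Q)^s2^k\varepsilon$-good tuple. Since $1\le|i-l_{s+1}|\le k$ and $t\le K$, we have $Q=\pm r(i-l_{s+1})t$ with an integer $1\le r\le Q$. By Lemma~\ref{lem:calculus} again, putting $Q$ in place $s+1$ costs a further factor of at most $Q$.
\end{proof}

\subsection{From a constant difference to $F_i(m+1)=F_i(m)$}\label{sub:const}
The constant $c$ in Lemma~\ref{lem:Q} may depend on $\varepsilon$, but $\mu_\ell$ is finite, so one value $c$ occurs for a sequence of $\varepsilon$ tending to $0$. Hence $\partial_{(Q,\dots,Q)}\mathbf{a}_i(0)=c$ almost surely, and by stationarity almost surely $\partial_{(Q,\dots,Q)}\mathbf{a}_i(m)=c$ for all $m\in\mathbb{Z}$.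

Identify $\mu_\ell$ with the additive group of the field $\mathbb{F}_\ell$, and let $u:\mathbb{Z}\to\mathbb{F}_\ell$ correspond to $t\mapsto\mathbf{a}_i(tQ)$. With the shift operator $(Tu)(t)=u(t+1)$, we have shown that $(1-T)^ku$ is constant, so $(T-1)^{k+1}u=0$. In characteristic $\ell$ such a sequence is periodic: if $\ell^a>k$, then $T^{\ell^a}-1=(T-1)^{\ell^a}$ is divisible by $(T-1)^{k+1}$, so $u(t+\ell^a)=u(t)$. With $Q^*=\ell^aQ$ we obtain $\mathbf{a}_i(Q^*)=\mathbf{a}_i(0)$ almost surely.

Let $E^*=\{n:F_i(n+Q^*)\ne F_i(n)\}$. We have shown that every sequence $x_\nu\to\infty$ has a subsequence along which $\mathbb{P}(\mathbf{n}_\nu\in E^*)\to0$, and $Q^*$ depends only on $k$ and $\ell$, not on the sequence. Hence $E^*$ has logarithmic density zero. By complete multiplicativity, $Q^*m\in E^*$ if and only if $F_i(m+1)\ne F_i(m)$. By Lemma~\ref{lem:logdens}(a), the set of such $m$ has logarithmic density zero.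

\subsection{Functions that rarely change}\label{sub:rigid}
The next proposition, applied to each $F_i$, completes the proof of Theorem~\ref{thm:finite}.

\begin{proposition}\label{prop:rigid}
Let $F:\mathbb{N}\to\mu_\ell$ be completely multiplicative, and suppose that $E'=\{m:F(m+1)\ne F(m)\}$ has logarithmic density zero. Then $F\equiv1$.
\end{proposition}

\begin{proof}
The function $F$ is constant on most short intervals, so by Corollary~\ref{cor:MRT} it resembles $n^{it}$ at the primes for some $t$. Since $F^\ell=1$, the parameter $t$ is nearly $0$, so $F(p)=1$ for most primes. A sieve argument then handles each remaining prime.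

\emph{Step 1: $F$ resembles $n^{it}$.} Let $h_0,X_0,A_0$ be as in Corollary~\ref{cor:MRT}. The set of $m$ such that $F$ is not constant on $[m,m+h_0]$ is contained in $\bigcup_{0\le c<h_0}(E'-c)$. By Lemma~\ref{lem:logdens} there are arbitrarily large integers $X\ge X_0$ for which it has at most $X/100$ elements in $[X,2X]$. For non-integer $x\in[X,2X]$ the interval $[x,x+h_0]$ contains exactly the $h_0$ integers $m+1,\dots,m+h_0$, where $m=\lfloor x\rfloor$. So the integrand in \eqref{eq:MRT} with $f=F$, $h=h_0$ equals $1$ outside a set of measure at most $X/100$, and the left side is at least $\frac{99}{100}$. Hence there is $t$ with $|t|\le X$ and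
\begin{equation}\label{eq:pret}
\sum_{p\le X}\frac{1-\operatorname{Re}F(p)p^{-it}}p\le A_0+1 .
\end{equation}

\emph{Step 2: $|t|\ll_\ell1/\log X$.} For $|z|=1$ we have $1-\operatorname{Re}z=\frac12|1-z|^2$ and $|1-z^\ell|\le\ell|1-z|$, so $1-\operatorname{Re}z^\ell\le\ell^2(1-\operatorname{Re}z)$. Apply this to $z=F(p)p^{-it}$, for which $z^\ell=p^{-iu}$ with $u=\ell t$:
\begin{equation}\label{eq:cos}
\sum_{p\le X}\frac{1-\cos(u\log p)}p\le\ell^2(A_0+1).
\end{equation}
Put $\sigma=1+1/\log X$ and $s=\sigma+iu$. We have $\sum_{p\le X}(p^{-1}-p^{-\sigma})\le\sum_{p\le X}\frac{\log p}{p\log X}=O(1)$. Splitting into intervals $(2^jX,2^{j+1}X]$ gives $\sum_{p>X}p^{-\sigma}\ll\frac1{\log X}\sum_{j\ge0}2^{-j/\log X}=O(1)$. With the Euler product $\log\zeta(s)=\sum_p\sum_{m\ge1}p^{-ms}/m$ we get, uniformly in $u$,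
\[
\sum_{p\le X}\frac{\cos(u\log p)}p=\operatorname{Re}\sum_pp^{-s}+O(1)=\log|\zeta(s)|+O(1).
\]
So the left side of \eqref{eq:cos} is $\log\log X-\log|\zeta(s)|+O(1)$. If $2\le|u|\le\ell X$, then \eqref{eq:VK} shows that this is at least $\frac13\log\log X-O_\ell(1)$, which contradicts \eqref{eq:cos} for large $X$; here it matters that the exponent $\frac23$ in \eqref{eq:VK} is less than $1$. So $|u|<2$. In this range $|\zeta(s)|\ll1/|s-1|$, because $(s-1)\zeta(s)$ is entire. Thus the left side of \eqref{eq:cos} is at least $\log(|s-1|\log X)-O(1)=\log|1+iu\log X|-O(1)$, and therefore $|u|\log X\ll_\ell1$.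

\emph{Step 3: the set $S=\{p:F(p)\ne1\}$ has $\sum_{p\in S}1/p<\infty$.} Since $|F(p)-p^{it}|^2=2(1-\operatorname{Re}F(p)p^{-it})$ and $|p^{it}-1|\le|t|\log p$, \eqref{eq:pret} and Step 2 give
\[
\sum_{p\le X}\frac{|1-F(p)|^2}p\le2\sum_{p\le X}\frac{|F(p)-p^{it}|^2}p+2t^2\log X\sum_{p\le X}\frac{\log p}p\ll_\ell1 .
\]
This holds for arbitrarily large $X$, and $|1-F(p)|\ge|1-e^{2\pi i/\ell}|$ for $p\in S$.

\emph{Step 4: $F(p_0)=1$ for every prime $p_0$.} Choose $Y\ge p_0$ with $\sum_{q\in S,\,q>Y}1/q<\frac18$, and put $\Pi=\prod_{p\le Y}p$ and $M=\Pi^3$. Let $a\in\{\Pi,p_0\Pi\}$ and consider $n\equiv a\pmod M$. For $p\le Y$ we have $v_p(n)=v_p(a)\in\{1,2\}$ and $p\nmid n+1$. If moreover no prime $q\in S$ with $q>Y$ divides $n(n+1)$, then $F(n)=F(a)$ and $F(n+1)=1$. We find such an $n$ outside $E'$. Take a large integer $X$ with $|E'\cap[X,2X]|\le X/(4M)$. At least $X/M-1$ integers $n\in[X,2X]$ lie in the class. For $q>Y$, the condition $q\mid n$, or $q\mid n+1$, puts $n$ in one class modulo $Mq$. So the number of $n$ lost to primes of $S$ is at most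
\[
2\sum_{q\in S,\ Y<q\le2X+1}\Big(\frac X{Mq}+1\Big)\le\frac X{4M}+2\pi(2X+1).
\]
At least $X/(2M)-1-2\pi(2X+1)>0$ integers remain, and any of them gives $F(a)=F(n)=F(n+1)=1$. Thus $F(\Pi)=F(p_0\Pi)=1$, and $F(p_0)=1$.
\end{proof}

\begin{remark}
Finite order was used four times: the alphabet of the process is finite; a sequence with vanishing $(k+1)$-st difference over $\mathbb{F}_\ell$ is periodic; the identity $F^\ell=1$ excludes $t$ far from $0$; and values different from $1$ are bounded away from $1$. The function $F(n)=n^{it}$, for which $F(m+1)/F(m)\to1$, is the approximate solution that the third use rules out.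
\end{remark}

\section{Finite generation}\label{sec:fg}

We prove Proposition~\ref{prop:fg}. If $F$ is trivial at the primes below $p$, the relation at $n=ps-j$ gives $F_j(p)=1$ as soon as $s$ and the neighbors $ps+h$, $0<|h|\le k$, have only prime factors less than $p$. We do not construct such an $s$. It is enough that $s$ and the neighbors avoid the primes at which $F$ is nontrivial, and we show that these primes are sparse up to any fixed power of $p$.

Suppose that the proposition fails. Then there is an infinite set $\mathcal{P}$ of primes $p>k+N_0$, and for each $p\in\mathcal{P}$ a solution $F=F^{(p)}$ with $F_i(q)=1$ for all $i$ and all $q<p$, and $F_j(p)\ne1$ for some $j$. Put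
\begin{align*}
S_p&=\{q:F_i(q)\ne1\text{ for some }i\},\\
V_p&=\{n:F_i(n)\ne1\text{ for some }i\},\\
W_p&=\{n:q\mid n\text{ for some }q\in S_p\}.
\end{align*}
Then $\min S_p=p$ and $V_p\subset W_p$, so every element of $V_p$ is at least $p$. Each of the two sets has a property that the other lacks. The relation gives information on $V_p$ (Lemma~\ref{lem:partner}). The function $1-1_{W_p}$ is completely multiplicative, since $mn\notin W_p$ if and only if $m,n\notin W_p$, so Corollary~\ref{cor:MR} applies to it. All limits below are as $p\to\infty$ in $\mathcal{P}$.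

\begin{lemma}\label{lem:partner}
Let $n\in V_p$.
\begin{enumerate}
\item[(a)] There is $h$ with $0<|h|\le k$ and $n+h\in V_p$.
\item[(b)] If $q<p$ and $q\mid n$, there is $h$ with $0<|h|\le k$ and $n+hq\in V_p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $F_j(n)\ne1$. Since $n\ge p>k+N_0$, we have $n-j\ge N_0$, so $\prod_iF_i(n-j+i)=1$. Hence $F_i(n-j+i)\ne1$ for some $i\ne j$; take $h=i-j$.
(b) Since $F_i(q)=1$, we have $F_i(qm)=F_i(m)$ for all $i$ and $m$, so $qm\in V_p$ if and only if $m\in V_p$. Thus $n/q\in V_p$; by (a), $n/q+h\in V_p$ for some $h$; and so $n+hq\in V_p$.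
\end{proof}

From now on the relation enters only through this lemma.

\subsection{Where $W_p$ is thin, $V_p$ is negligible}
After the divisibility condition in Lemma~\ref{lem:partner}(b) is removed, a typical element $n$ of $V_p$ has a partner $n+hq$ for many primes $q\in(P,2P]$. These partners have density only about $1/\log P$ near $n$. Taking two steps gives elements $n+h_1q_1+h_2q_2$, and these fill a proportion, depending only on $k$, of a window of length $8kP$. But by Corollary~\ref{cor:MR} the density of $W_p\supset V_p$ in almost every such window is close to its density in a long interval.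

\begin{lemma}\label{lem:thin}
There is $c_*>0$, depending only on $k$, with the following property. If $1\le y_p<x_p$ $(p\in\mathcal{P})$ satisfy $y_p\to\infty$, $\log(x_p/y_p)\to\infty$ and
\[
\limsup_p\ \sup_{X\in[y_p,x_p]}\frac1X\big|W_p\cap[X,2X]\big|\le c_*,
\]
then $\sum_{n\in V_p\cap[y_p,x_p]}1/n=o(\log(x_p/y_p))$.
\end{lemma}

\begin{proof}
We first define $c_*$. For $D\in\mathbb{Z}$ let $N(D)$ be the number of pairs of primes in $(P,2P]$ with difference $D$. For nonzero integers $h_1,h_2$ let $r(m)$ be the number of pairs $(q_1,q_2)$ of primes in $(P,2P]$ with $h_1q_1+h_2q_2=m$. The sum $\sum_mr(m)^2$ counts solutions of $h_1(q_1-q_1')=h_2(q_2'-q_2)$. In the equation $h_1D=h_2D'$ each of $D,D'$ determines the other, so the Cauchy--Schwarz inequality gives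
\[
\sum_mr(m)^2=\sum_{h_1D=h_2D'}N(D)N(D')\le\sum_DN(D)^2\ll\pi_P^2+\frac{P^3}{(\log P)^4}\ll\frac{P^3}{(\log P)^4},
\]
where the terms $D\ne0$ are bounded by Lemma~\ref{lem:second} in dimension $1$. As $\pi_P\ge P/(2\log P)$, there is $c_1=c_1(k)>0$ such that for $P\ge P_0(k)$ and all nonzero $h_1,h_2$,
\begin{equation}\label{eq:c1}
\Big(\frac{(\pi_P/2)^2}{8k^2}\Big)^2\ge c_1P\sum_mr(m)^2 .
\end{equation}
Put $c_*=c_1/(32k)$.

Replacing $y_p$ by $\lceil y_p\rceil$, we may assume $y_p\in\mathbb{N}$. Suppose that the conclusion fails. Then along a subsequence of $\mathcal{P}$ the sum is at least a fixed positive multiple of $\log(x_p/y_p)$. Apply Lemma~\ref{lem:limit} along it to the sequences $n\mapsto(1_{V_p}(n),1_{W_p}(n))$, extended by $(0,0)$. The limit process $((\mathbf{v},\mathbf{w}),\mathbf{z})$ satisfies $\beta:=\mathbb{P}(\mathbf{v}(0)=1)>0$ and $\mathbf{v}\le\mathbf{w}$ almost surely.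

\emph{Upper bound on windows.} Let $0<\eta<1$ and let $h\ge\max(h_1(\eta),1/\eta)$ be a fixed integer. Put $f=1-1_{W_p}$ and consider the blocks $[X,2X]$ with $X=2^iy_p\le x_p$, which cover $[y_p,x_p]$. For large $p$ we have $X\ge X_1(\eta,h)$ and $\frac1X\sum_{X\le n\le2X}f(n)\ge1-c_*-\eta$ for all blocks. By Corollary~\ref{cor:MR}, for all but $\eta X$ integers $n$ of each block,
\[
|W_p\cap[n,n+h]|=h+1-\sum_{n\le m\le n+h}f(m)\le h+1-(1-c_*-2\eta)h\le(c_*+3\eta)h .
\]
The exceptional $n$ have $\sum1/n\le\eta$ in each block, and there are at most $1+\log(x_p/y_p)/\log2$ blocks. Dividing by $Z_p$ and passing to the limit, we get, since $1/\log2<2$,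
\begin{equation}\label{eq:window}
\mathbb{P}\Big(\sum_{t=0}^h\mathbf{w}(t)>(c_*+3\eta)h\Big)\le2\eta .
\end{equation}

\emph{Lower bound on windows.} Say that $m\in\mathbb{Z}$ is \emph{$q$-isolated} if $\mathbf{v}(m)=1$ and $\mathbf{v}(m+hq)=0$ for $0<|h|\le k$. Let $\mathcal{B}_q$ be the event that $kq$ is $q$-isolated; it is determined by $\mathbf{v}(0),\mathbf{v}(q),\dots,\mathbf{v}(2kq)$. For fixed $q$ and $p>q$, Lemma~\ref{lem:partner}(b), applied to $n+kq$ with $q\mid n$, shows that this pattern does not occur at multiples of $q$. So $\mathbb{P}(\mathcal{B}_q\text{ and }\mathbf{z}_q=0)=0$. Put $\varepsilon=\beta/(4(2k+1))$. Corollary~\ref{cor:entropy} with $J=2k$ gives arbitrarily large $P$ and a set $\mathcal{Q}$ of at least $\pi_P/2$ primes in $(P,2P]$ such that, by stationarity, each $m$ is $q$-isolated with probability at most $\varepsilon$ for $q\in\mathcal{Q}$.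

Say that a pair $(q_1,q_2)\in\mathcal{Q}^2$ \emph{fails} if $\mathbf{v}(0)=1$ and $\mathbf{v}(h_1q_1+h_2q_2)=0$ for all $h_1,h_2$ with $0<|h_1|,|h_2|\le k$. If the pair fails and $0$ is not $q_1$-isolated, then $\mathbf{v}(h_1q_1)=1$ for some $h_1$, and $h_1q_1$ is $q_2$-isolated. So each pair fails with probability at most $(2k+1)\varepsilon$. By Markov's inequality, more than half of the pairs fail with probability at most $2(2k+1)\varepsilon=\beta/2$. Hence with probability at least $\beta/2$ we have $\mathbf{v}(0)=1$ and at least $|\mathcal{Q}|^2/2$ pairs do not fail. On this event, among the $(2k)^2$ choices there is $(h_1,h_2)$ such that at least $|\mathcal{Q}|^2/(8k^2)$ pairs have $\mathbf{v}(h_1q_1+h_2q_2)=1$. Let $\mathcal{M}$ be the set of $m\in[-4kP,4kP]$ with $\mathbf{v}(m)=1$. Since $|h_1q_1+h_2q_2|\le4kP$, we have $\sum_{m\in\mathcal{M}}r(m)\ge|\mathcal{Q}|^2/(8k^2)$. The Cauchy--Schwarz inequality and \eqref{eq:c1} give $|\mathcal{M}|\ge c_1P=4c_*h$ for $h=8kP$. By $\mathbf{v}\le\mathbf{w}$ and stationarity,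
\[
\mathbb{P}\Big(\sum_{t=0}^h\mathbf{w}(t)\ge4c_*h\Big)\ge\frac\beta2 .
\]
Now let $\eta=\min(c_*/2,\beta/8)$ and take $P$ so large that $h=8kP\ge\max(h_1(\eta),1/\eta)$. Since $c_*+3\eta<4c_*$, \eqref{eq:window} gives $\beta/2\le2\eta\le\beta/4$, a contradiction.
\end{proof}

\subsection{The primes of $S_p$ are sparse up to any power of $p$}
For real $u$ let $\sigma_p(u)=\sum_{q\in S_p,\ q\le p^u}1/q$. We use Lemma~\ref{lem:thin} in a bootstrap. If $S_p$ is negligible up to $p^{u-\delta}$, then $W_p$ is thin up to $p^{u+\delta}$, because all primes between these bounds together have a small reciprocal sum. Then $V_p$ is negligible in this range; but $V_p$ contains $qs$ for $q\in S_p$ and $s<p$, so $S_p$ is negligible a little further.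

\begin{lemma}\label{lem:sparse}
For every fixed $u$ we have $\sigma_p(u)\to0$.
\end{lemma}

\begin{proof}
The function $\sigma_p$ is nondecreasing and vanishes for $u<1$. So the set of $u$ with $\sigma_p(u)\to0$ is an interval unbounded below, and its supremum $u^*$ is at least $1$. Suppose that $u^*<\infty$. Let $\delta=\min(\frac14,\frac{c_*}8)$, $y_p=p^{u^*-\delta}$ and $x_p=p^{u^*+\delta}$. Then $y_p\to\infty$ and $\log(x_p/y_p)=2\delta\log p\to\infty$. For $X\in[y_p,x_p]$,
\[
\frac1X\big|W_p\cap[X,2X]\big|\le\sum_{q\in S_p,\ q\le2X}\Big(\frac1q+\frac1X\Big)\le\sigma_p(u^*-\delta)+\sum_{y_p<q\le2x_p}\frac1q+\frac{\pi(2X)}X .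
\]
The first and third terms tend to $0$, uniformly in $X$. By Mertens' estimate the second tends to
\[
\log\frac{u^*+\delta}{u^*-\delta}\le\log\frac{1+\delta}{1-\delta}\le\frac{2\delta}{1-\delta}\le4\delta\le\frac{c_*}2 .
\]
Lemma~\ref{lem:thin} gives $\sum_{n\in V_p\cap[y_p,x_p]}1/n=o(\log p)$.

Let $q\in S_p$ with $p^{u^*-\delta/2}<q\le p^{u^*+\delta/2}$ and let $s\le p^{\delta/2}<p$. All prime factors of $s$ are less than $p$, so $F_i(qs)=F_i(q)$ for all $i$, and $qs\in V_p\cap[y_p,x_p]$. The product $qs$ determines $(q,s)$, since $q$ is its only prime factor $\ge p$. As $\sum_{s\le z}1/s\ge\log z$ for $z\ge1$,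
\[
\big(\sigma_p(u^*+\tfrac\delta2)-\sigma_p(u^*-\tfrac\delta2)\big)\cdot\frac\delta2\log p\le\sum_{n\in V_p\cap[y_p,x_p]}\frac1n=o(\log p).
\]
Since $\sigma_p(u^*-\frac\delta2)\to0$, we get $\sigma_p(u^*+\frac\delta2)\to0$, contrary to the definition of $u^*$.
\end{proof}

\subsection{The multiples of $p$ have too few partners}
Lemma~\ref{lem:sparse} does not yet contradict $p\in S_p$, since $1/p\to0$. The contradiction comes from the multiples of $p$: most of them lie in $V_p$, each of these needs a neighbor divisible by another prime of $S_p$, and there are not enough such neighbors.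

\begin{proof}[End of the proof of Proposition~\ref{prop:fg}]
Let $C=128k+1$, let $p\in\mathcal{P}$, $M=p^C$, $\sigma=\sigma_p(C)$, and $F_j(p)\ne1$. At most $\sum_{q\in S_p,\,q\le M}M/q=M\sigma$ integers $s\le M$ lie in $W_p$. For each of the other $s\le M$, of which there are at least $M(1-\sigma)$, we have $F_j(ps)=F_j(p)\ne1$. By Lemma~\ref{lem:partner}(a) some $ps+h$ with $0<|h|\le k$ lies in $V_p\subset W_p$, so it is divisible by a prime $q\in S_p$. Since $0<|h|<p$, we have $p\nmid ps+h$ and $q\ne p$. We count the $s\le M$ for which such $h$ and $q$ exist.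

\emph{The case $q\le M$.} For given $h$ and $q$, the congruence $ps\equiv-h\pmod q$ puts $s$ in one class modulo $q$, so there are at most $M/q+1\le2M/q$ values. In total there are at most $2k\cdot2M\sigma$.

\emph{The case $q>M$.} Here Lemma~\ref{lem:sparse} gives nothing, and we count all primes $q$; the saving is that the cofactor is small. Write $ps+h=qs'$. Then $s'<(pM+k)/M<p+1$ and $p\nmid s'$, so $s'\le p-1$. For given $h$ and $s'$, the prime $q$ determines $s$, satisfies $q\le y=(pM+k)/s'\le2pM/s'$, and lies in the reduced class modulo $p$ given by $qs'\equiv h$. Since $y/p\ge M/s'\ge p^{C-1}$, \eqref{eq:BT} bounds the number of $q$ by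
\[
\frac{4pM/s'}{(p-1)(C-1)\log p}\le\frac{8M}{s'(C-1)\log p}.
\]
Summing over $s'\le p-1$ and over the $2k$ values of $h$, and using $1+\log p\le2\log p$ (as $p\ge3$), we get at most
\[
2k\cdot\frac{8M(1+\log p)}{(C-1)\log p}\le\frac{32kM}{C-1}=\frac M4 .
\]

Altogether $M(1-\sigma)\le4kM\sigma+M/4$, that is, $\sigma_p(C)\ge\frac3{4(4k+1)}$ for all $p\in\mathcal{P}$. This contradicts Lemma~\ref{lem:sparse}.
\end{proof}

\begin{remark}
The last argument uses the relation at points $n=ps-j$, which form a set of density at most $1/p$, with $p\to\infty$. This is where the relation is needed exactly and not merely on a set of density close to $1$: the function $\frac12v_p$ of Example~\ref{ex:vp} vanishes at all primes $q<p$, and it violates the relation only at multiples of $p$.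
\end{remark}

With Theorem~\ref{thm:finite} and Proposition~\ref{prop:fg} proved, Theorem~\ref{thm:trivial} holds, and with it Theorems~\ref{thm:main} and~\ref{thm:group}.

\begin{thebibliography}{9}

\bibitem{HR}
Halberstam and Richert, \emph{Sieve Methods}.

\bibitem{MR}
Matom\"aki and Radziwi{\l}{\l}, Ann. of Math. \textbf{183} (2016).

\bibitem{MRT}
Matom\"aki, Radziwi{\l}{\l} and Tao, Algebra Number Theory \textbf{9} (2015).

\bibitem{source}
\emph{On completely additive functions satisfying a congruence},\\
\texttt{http://compalg.inf.elte.hu/\textasciitilde attila/pub/OnComplAdditiveFunc.pdf}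

\end{thebibliography}
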